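# Hölder estimates for a parabolic equation imposed only where $|\nabla u|$ or $|u_t|$ is large

## Cylinders, Pucci operators, touching from below, and inf-convolution

Throughout, $n\ge 1$, $0<\lambda\le\Lambda$ and $\gamma>0$ are fixed. $B_\rho(y)\subset\mathbb R^n$ is an open ball, $B_\rho=B_\rho(0)$, repeated indices are summed, and $|E|$ is the Lebesgue measure of a set $E$. A constant is called universal if it depends only on $n,\lambda,\Lambda$.

**Definition 1 (cylinders).** $Q_\rho(y,t)=B_\rho(y)\times(t-\rho^2,t]$ and $Q_\rho=Q_\rho(0,0)$. For $E\subset\mathbb R^n\times\mathbb R$ put $E_s=\{(sx,s^2t):(x,t)\in E\}$ and $E_s(\zeta)=\zeta+E_s$.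

Example: if $K=B_{1/2}\times(-\frac34,-\frac12]$, then $K_s=B_{s/2}\times(-\frac34s^2,-\frac12s^2]$. Always $|E_s|=s^{n+2}|E|$, and $E\subset Q_1$ implies $E_s(\zeta)\subset Q_s(\zeta)$.

**Definition 2 (parabolic Hölder continuity).** $u$ is $\alpha$-Hölder in the parabolic sense if $|u(x_1,t_1)-u(x_2,t_2)|\le C\max\{|x_1-x_2|,|t_1-t_2|^{1/2}\}^\alpha$.

Example: $u(x,t)=|t|^{1/2}$ satisfies this with $\alpha=1$, $C=1$, while for the Euclidean distance its exponent is only $\frac12$. In general, if $|x_1-x_2|<1$, then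
$$\max\{|x_1-x_2|,|t_1-t_2|^{1/2}\}\le |(x_1,t_1)-(x_2,t_2)|^{1/2},\tag{1}$$
because $|x_1-x_2|\le|x_1-x_2|^{1/2}$. So parabolic exponent $\alpha$ gives Euclidean exponent $\alpha/2$ on $B_{1/2}\times[-\frac12,0]$.

**Definition 3 (Pucci operators).** For symmetric $X$,
$$\mathcal M^-(X)=\inf_{\lambda I\le A\le\Lambda I}\operatorname{tr}(AX),\qquad \mathcal M^+(X)=-\mathcal M^-(-X).$$

Example: in an eigenbasis of $X$, $\operatorname{tr}(AX)=\sum_i A_{ii}x_i$ with $A_{ii}\in[\lambda,\Lambda]$, and diagonal $A$ are allowed. Hence $\mathcal M^-(X)$ is $\lambda$ times the sum of the positive eigenvalues plus $\Lambda$ times the sum of the negative ones; $\mathcal M^-(\operatorname{diag}(1,-1))=\lambda-\Lambda$, and $\mathcal M^-(cI)=n\lambda c$ for $c\ge0$. We use that $\mathcal M^-$ is continuous, that $\mathcal M^-(cX)=c\,\mathcal M^-(X)$ for $c\ge 0$, and that $X\le Y$ implies $\mathcal M^-(X)\le\mathcal M^-(Y)$.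

A test function $\varphi$ is always $C^{2,1}$: $\varphi,\nabla\varphi,D^2\varphi,\varphi_t$ exist and are continuous. We say that $\varphi$ touches $v$ from below at $P$ if $v-\varphi$ has a local minimum at $P$ in a full space-time neighborhood. Adding a constant to $\varphi$, we may then assume $\varphi(P)=v(P)$.

**Definition 4 (viscosity supersolution).** Let $f_0\ge0$ be a constant. A continuous $v$ on $\overline B_1\times[-1,0]$ satisfies $v_t-\mathcal M^-(D^2v)\ge-f_0$ in $B_1\times(-1,0)$ if $\varphi_t(P)-\mathcal M^-(D^2\varphi(P))\ge-f_0$ whenever $\varphi$ touches $v$ from below at $P\in B_1\times(-1,0)$.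

Example ($n=1$, no dependence on $t$). The function $-|x|$ is a supersolution with $f_0=0$. At $x=0$ a touching slope $p$ would need $p\le-1$ and $p\ge1$, so there is nothing to test; elsewhere the function is linear, so $\varphi_t=0$ and $\partial_{xx}\varphi\le0$. The function $|x|$ is not a supersolution for any $f_0$: $Cx^2$ touches it from below at $0$ for every $C>0$, and there $\varphi_t-\mathcal M^-(D^2\varphi)=-2\lambda C$.

**Definition 5 (the class $\mathcal S(\kappa)$, $\kappa>0$).** A continuous $U$ on a cylinder $B\times(t_1,t_2]$ is in $\mathcal S(\kappa)$ if, whenever $\varphi$ touches $U$ from below at $P\in B\times(t_1,t_2)$ with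
$$|\nabla\varphi(P)|\ge\kappa\quad\text{or}\quad\varphi_t(P)\le-\kappa,$$
we have $\varphi_t(P)\ge\mathcal M^-(D^2\varphi(P))-\kappa$.

So this is a supersolution property tested only where the slope is large or the function decreases fast in time.

Example ($n=1$). Let $U=c|x|$ with $c>0$. A test function touching from below has $\varphi_t=0$ and slope in $[-c,c]$. If $c<\kappa$, nothing is tested and $U\in\mathcal S(\kappa)$, although $U$ is not a supersolution for any $f_0$. If $c>\kappa$, then $\kappa x+Cx^2$ touches $U$ from below at $x=0$ for every $C$, and $0\ge2\lambda C-\kappa$ fails for large $C$, so $U\notin\mathcal S(\kappa)$. Also, $U=-ct$ is in $\mathcal S(\kappa)$ exactly when $c\le\kappa$. For $c<\kappa$ nothing is tested. For $c=\kappa$, touching forces $D^2\varphi\le0$, so the inequality holds. For $c>\kappa$, the function $\varphi=-ct$ violates it.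

**Definition 6 (spatial inf-convolution).** Let $U\ge0$ be continuous on $Q_2$, $\kappa>0$, $0<r\le\frac12$, and
$$g(s)=\frac{s^2}{1-s^2},\qquad \psi(z)=\kappa r\,g(|z|/r)\quad(|z|<r).$$
The inf-convolution of $U$ is
$$v(y,t)=\inf_{|z|<r}\big[U(y+z,t)+\psi(z)\big],\qquad(y,t)\in\overline B_1\times[-1,0].$$

Example ($n=1$). Let $U=c|y|$ with $0<c<\kappa$. The function $z\mapsto c|y+z|+\psi(z)$ is convex, and $z=-y$ minimizes it as soon as $|\psi'(y)|\le c$. For such $y$ we get $v(y,t)=\psi(y)$: the corner has become a smooth bowl. Near its bottom the second derivative of the bowl is of order $\kappa/r$.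

## The a priori estimate to be decided

Consider a function $u$ with
$$u_t=a_{ij}(x,t)\,\partial_{ij}u\quad\text{whenever }|\nabla u|\ge\gamma\text{ or }|u_t|\ge\gamma\text{ in }B_1\times(-1,0],\tag{2}$$
where the coefficients are only assumed to satisfy $\lambda I\le a_{ij}(x,t)\le\Lambda I$ pointwise. At points where both $|\nabla u|<\gamma$ and $|u_t|<\gamma$, nothing is required; there $D^2u$ is arbitrary. The following conjecture comes from the paper "Uniformly elliptic equations that hold only at points of large gradient". It asserts that such a $u$ is still Hölder continuous in $B_{1/2}\times[-\frac12,0]$, with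
$$\|u\|_{C^\alpha(B_{1/2}\times[-1/2,0])}\le C\Big(\lambda,\Lambda,n,\frac{\gamma}{\|u\|_{L^\infty}}\Big)\|u\|_{L^\infty},$$
where $\|u\|_{L^\infty}$ is the sup norm over $B_1\times(-1,0]$.

We read it as an a priori estimate. The function $u$ is bounded and not identically zero on $B_1\times(-1,0]$; $u,\nabla u,D^2u,u_t$ exist and are continuous there; (2) holds pointwise. Neither $\alpha\in(0,1)$ nor $C$ may depend on $u$ or on the coefficients, only on $\lambda,\Lambda,n,\gamma/\|u\|_{L^\infty}$. In particular the moduli of continuity of the derivatives may not enter. Since $D^2u$ is symmetric, we may take $a_{ij}$ symmetric.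

The conjecture is true, in the following form.

**Theorem 1.** There are $\alpha\in(0,1)$ and $C\ge1$ depending only on $n,\lambda,\Lambda$ such that every $u$ as above satisfies, with $N=\|u\|_{L^\infty}$, for all $(x_1,t_1),(x_2,t_2)\in B_{1/2}\times[-\frac12,0]$,
$$|u(x_1,t_1)-u(x_2,t_2)|\le C\,N\Big(1+\frac\gamma N\Big)^\alpha\max\{|x_1-x_2|,|t_1-t_2|^{1/2}\}^\alpha .$$

By (1) and $|u|\le N$, this gives the conjectured estimate with Euclidean exponent $\alpha/2$.

## Functions of time alone, and of one space variable alone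

Suppose $u=u(t)$. Where $|u_t|\ge\gamma$, equation (2) reads $u_t=0$, a contradiction. So $|u_t|<\gamma$ everywhere, and $u$ is Lipschitz with constant $\gamma$. The alternative "$|u_t|\ge\gamma$" in (2) is used here: without it, $u(t)$ would be arbitrary.

Suppose $n=1$ and $u=u(x)$. Then (2) says $u''=0$ wherever $|u'|\ge\gamma$. If $|u'|>\gamma$ at some point, consider the component of the open set $\{|u'|>\gamma\}$ containing it. There $u'$ is constant, and an endpoint of the component inside $(-1,1)$ would have $|u'|=\gamma$, which contradicts continuity of $u'$. So the component is all of $(-1,1)$, $u$ is affine, and its slope is at most $N$ because $|u|\le N$. In every case $|u'|\le\max\{\gamma,N\}\le N(1+\gamma/N)$, which has the shape of Theorem 1.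

Both arguments follow $u$ along a line to the boundary of the region where the equation holds. In higher dimension, or with $x$ and $t$ together, that region can be complicated, and we need estimates that do not see its shape.

## Elementary properties of $\mathcal S(\kappa)$: monotonicity, scaling, membership of $\pm u$

This section replaces (2) by one-sided conditions that survive limits, translations and zooming. Membership in $\mathcal S(\kappa)$ clearly passes to subcylinders.

**Lemma 2.**

1. $\mathcal S(\kappa)\subset\mathcal S(\kappa')$ for $\kappa\le\kappa'$, and $\mathcal S(\kappa)$ is invariant under adding constants.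
2. If $u\in\mathcal S(\gamma)$ on $Q_{2\rho}(y,\tau)$, $0<\rho\le1$, $\Delta>0$, $b\in\mathbb R$, then $U(x,s)=\Delta^{-1}\big(u(y+\rho x,\tau+\rho^2s)-b\big)$ is in $\mathcal S(\gamma\rho/\Delta)$ on $Q_2$.
3. If $u$ is as in the conjecture, then $u,-u\in\mathcal S(\gamma)$.

*Proof.* (1) A larger threshold means fewer tests and a weaker conclusion; constants do not change derivatives.

(2) Let $\varphi$ touch $U$ from below and let $\tilde\varphi$ be the corresponding function touching $u$ from below. Then $\nabla\tilde\varphi=\Delta\nabla\varphi/\rho$, $\tilde\varphi_t=\Delta\varphi_t/\rho^2$ and $D^2\tilde\varphi=\Delta D^2\varphi/\rho^2$ at corresponding points. Put $\kappa=\gamma\rho/\Delta$. If $|\nabla\varphi|\ge\kappa$, then $|\nabla\tilde\varphi|\ge\gamma$. If $\varphi_t\le-\kappa$, then $\tilde\varphi_t\le-\gamma/\rho\le-\gamma$. In both cases $\tilde\varphi_t\ge\mathcal M^-(D^2\tilde\varphi)-\gamma$, that is, $\varphi_t\ge\mathcal M^-(D^2\varphi)-\gamma\rho^2/\Delta\ge\mathcal M^-(D^2\varphi)-\kappa$, because $\rho\le1$.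

(3) At an interior local minimum of $u-\varphi$ we have $\nabla\varphi=\nabla u$, $\varphi_t=u_t$, $D^2\varphi\le D^2u$. If $|\nabla\varphi|\ge\gamma$ or $\varphi_t\le-\gamma$, then (2) holds at this point and
$$\varphi_t=u_t=a_{ij}\partial_{ij}u\ge\mathcal M^-(D^2u)\ge\mathcal M^-(D^2\varphi).$$
The function $-u$ satisfies the same hypotheses as $u$. $\square$

Part 2 is a main resource: zooming to radius $\rho$ with height unit $\Delta$ multiplies the threshold by $\rho/\Delta$. If radii shrink much faster than heights, the equation becomes more and more complete.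

## The weak Harnack inequality, and why it does not apply to $u$ itself

The classical tool for rough coefficients is the following.

**Theorem (WH).** There are universal $\sigma\in(0,1)$, $C_0\ge1$, $\Theta\in(0,\frac12]$ and a universal cylinder $K=B_a\times(\tau_1,\tau_2]\subset Q_1$ such that, if $v\ge0$ is continuous on $\overline B_1\times[-1,0]$ and $v_t-\mathcal M^-(D^2v)\ge-f_0$ in the viscosity sense in $B_1\times(-1,0)$ with a constant $f_0\ge0$, then
$$\Big(\int_Kv^\sigma\Big)^{1/\sigma}\le C_0\big(\inf_{Q_\Theta}v+f_0\big).$$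

This is the parabolic weak Harnack inequality for viscosity supersolutions. See L. Wang, *On the regularity theory of fully nonlinear parabolic equations I*, Comm. Pure Appl. Math. 45 (1992), and C. Imbert and L. Silvestre, *An introduction to fully nonlinear parabolic equations*, Lecture Notes in Math. 2086, Springer 2013, Chapter 2. We use it as a quoted theorem. The published versions bound an $L^\sigma$ quasi-norm of $v$ over some universal cylinder at earlier times by the infimum over some universal $Q_{\Theta'}$ plus $\|f\|_{L^{n+1}}$. The form above follows. Decreasing $\Theta'$ increases the infimum; shrinking the earlier cylinder to one of the form $B_a\times(\tau_1,\tau_2]$ decreases the left side; for $f\equiv f_0$ the norm is a universal multiple of $f_0$; and if $\sigma\ge1$, we decrease it by Hölder's inequality. The particular $\Theta,K$ do not matter.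

One difference of definition must be settled: part of the literature tests supersolutions with minima over past times only, and allows final time. Our Definition 4 implies that version.

**Lemma 3.** Let $v$ be a supersolution as in Definition 4. If $P_0=(y_0,t_0)\in B_1\times(-1,0]$ and $v-\varphi$ has a minimum at $P_0$ over $\overline B_\rho(y_0)\times[t_0-\rho^2,t_0]$, then $\varphi_t(P_0)-\mathcal M^-(D^2\varphi(P_0))\ge-f_0$.

*Proof.* Take $\rho$ so small that the cylinder lies in $B_1\times(-1,0]$. Subtracting $|y-y_0|^4+(t-t_0)^2$ from $\varphi$ and adding a constant, we may assume the minimum is strict with value $0$; the derivatives $\varphi_t,D^2\varphi$ at $P_0$ do not change. For $\varepsilon>0$ let $\varphi_\varepsilon=\varphi-\frac\varepsilon{t_0-t}$ for $t<t_0$. Then $v-\varphi_\varepsilon=v-\varphi+\frac\varepsilon{t_0-t}\to+\infty$ as $t\uparrow t_0$, so its minimum over the cylinder is attained at some $P_\varepsilon=(y_\varepsilon,t_\varepsilon)$ with $t_\varepsilon<t_0$. The minimum value is at most $\inf_{t<t_0}\big[(v-\varphi)(y_0,t)+\frac\varepsilon{t_0-t}\big]$,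 which tends to $0$ as $\varepsilon\to0$ because $(v-\varphi)(y_0,t)\to0$ as $t\uparrow t_0$. Hence $0\le(v-\varphi)(P_\varepsilon)\to0$, and $P_\varepsilon\to P_0$ by strictness. For small $\varepsilon$ the point $P_\varepsilon$ is therefore an interior local minimum of $v-\varphi_\varepsilon$, and
$$\varphi_t(P_\varepsilon)\ge\varphi_t(P_\varepsilon)-\frac\varepsilon{(t_0-t_\varepsilon)^2}\ge\mathcal M^-(D^2\varphi(P_\varepsilon))-f_0 .$$
Let $\varepsilon\to0$. $\square$

The first thing one would try is to apply (WH) directly to a normalized, nonnegative $U\in\mathcal S(\kappa)$ with $\kappa$ small. This fails. Take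
$$U(x,t)=1-\frac{\kappa}{2k}\cos(kx_1)\qquad(0<\kappa\le1\le k).$$
Here $|\nabla U|\le\kappa/2$ and $U_t=0$, so no test function is ever tested and $U\in\mathcal S(\kappa)$. But at $x_1=0$, $U_t-\mathcal M^-(D^2U)=-\lambda\kappa k/2$, so $U$ is a supersolution only with $f_0\ge\lambda\kappa k/2$, which is unbounded in $k$. The curvature at points of small slope is out of control. On the other hand the bad ripple has height only $\kappa/k$. An inf-convolution at radius $r$ replaces such curvature by curvature at most of order $\kappa/r$.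

## Inf-convolution produces a supersolution with right-hand side $\kappa/r$

**Lemma 4.** Let $U\ge0$ be continuous on $Q_2$, $U\in\mathcal S(\kappa)$, $0<r\le\frac12$, and let $v$ be the inf-convolution of Definition 6. Then the infimum is attained, $v$ is continuous, $0\le v\le U$, and $v_t-\mathcal M^-(D^2v)\ge-c_1\kappa/r$ in the viscosity sense in $B_1\times(-1,0)$, with $c_1=1+9n\lambda$.

*Proof.*

**Step 1: the minimum is attained and $v$ is continuous.** Let $M$ be the maximum of $U$ on $\overline B_{3/2}\times[-1,0]$. Taking $z=0$ gives $v\le U$. Since $\psi(z)\to\infty$ as $|z|\to r$, there is $r'<r$ with $\psi(z)>M$ for $r'\le|z|<r$. Such $z$ give values larger than $M\ge U(y,t)$, so only $|z|\le r'$ matters, uniformly in $(y,t)$. On the compact set of all $(y,t,z)$ with $|z|\le r'$, the function $U(y+z,t)+\psi(z)$ is continuous. So the minimum is attained and $v$ is continuous. Clearly $v\ge0$.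

**Step 2: the kernel has bounded curvature where its slope is below $\kappa$.** We compute
$$g'(s)=\frac{2s}{(1-s^2)^2},\qquad g''(s)=\frac{2+6s^2}{(1-s^2)^3}.$$
$g'$ is increasing and $g'(\frac12)=\frac{16}9>1$, so $g'(s)<1$ implies $s<\frac12$. For $s\le\frac12$ we have $g''(s)\le g''(\tfrac12)=\frac{3.5\cdot64}{27}\le9$ and $g'(s)/s\le\frac{32}9\le9$. Since $|\nabla\psi|=\kappa g'$, and the eigenvalues of $D^2\psi$ are among $\frac\kappa rg''$ and $\frac\kappa r\frac{g'}s$ (with $s=|z|/r$),
$$|\nabla\psi(z)|<\kappa\ \Longrightarrow\ D^2\psi(z)\le\frac{9\kappa}rI.\tag{3}$$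

**Step 3: transfer the test function to $U$ and to $\psi$.** Let $\varphi$ touch $v$ from below at $P_0=(y_0,t_0)\in B_1\times(-1,0)$, with $\varphi(P_0)=v(P_0)$, and let $z_0$ be a minimizer for $v(P_0)$. Freezing $z=z_0$, near $P_0$ we have
$$\varphi(y,t)\le v(y,t)\le U(y+z_0,t)+\psi(z_0),$$
with equality at $P_0$. So $\varphi(\cdot-z_0,\cdot)-\psi(z_0)$ touches $U$ from below at $(y_0+z_0,t_0)$, an interior point of $Q_2$, with the same derivatives as $\varphi$ at $P_0$. Freezing instead the point $y+z=y_0+z_0$, for $y$ near $y_0$,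
$$\varphi(y,t_0)\le v(y,t_0)\le U(y_0+z_0,t_0)+\psi(y_0+z_0-y),$$
with equality at $y_0$. Hence $\nabla\varphi(P_0)=-\nabla\psi(z_0)$ and $D^2\varphi(P_0)\le D^2\psi(z_0)$.

**Step 4: the two cases.** If $|\nabla\varphi(P_0)|\ge\kappa$ or $\varphi_t(P_0)\le-\kappa$, then $U\in\mathcal S(\kappa)$ gives $\varphi_t\ge\mathcal M^-(D^2\varphi)-\kappa$ at $P_0$. Otherwise $\varphi_t(P_0)>-\kappa$ and $|\nabla\psi(z_0)|<\kappa$, so (3) gives $\mathcal M^-(D^2\varphi(P_0))\le\mathcal M^-(\frac{9\kappa}rI)=9n\lambda\kappa/r$, and $\varphi_t-\mathcal M^-(D^2\varphi)\ge-\kappa-9n\lambda\kappa/r$. As $r\le1$, both cases give the claim. $\square$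

In Step 4 we see why Definition 5 contains only the one-sided time condition: when $\varphi_t>-\kappa$ and the slope is small, the kernel does the work.

## Low values nearby versus low values at the point: pigeonhole over scales

Suppose $\inf_{Q_\Theta}U\le q$ with $q$ small, and $\kappa/r$ is small. Then (WH) for $v$ shows that $v\le1$ at most points $(y,t)$ of $K$. This means $U(y+z,t)\le1$ for some $|z|<r$. It does not say that $U(y,t)\le1$, and we need to control $U$ at the point itself.

The natural reaction is to repeat the argument in a cylinder of size about $r$ around $(y,t)$. That requires a low value in the inner cylinder that is at most $q$ in the height unit used. What we know there is $U\ge0$ and a value at most $1$. To get back to $q$ we must take the height unit $1/q$, and the conclusion is then at level $1/q$ instead of $1$. After $k$ repetitions the level is $q^{-k}$, which is useless. The obstruction is exact: the nearby value $1$ is not close to the known lower bound $0$.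

The way out is to let the lower bound move. Let $m(\rho)$ be the infimum of $U$ over $Q_\rho(\zeta)$. It increases as $\rho$ decreases, and it stays in $[0,1]$ down to size $r$. Over many scales it must be almost constant between two consecutive ones. At such a scale the low value is almost equal to the local lower bound, so the argument can be repeated above the new base level.

Put $\mu=\Theta/2\le\frac14$.

**Lemma 5.** Let $U\in\mathcal S(\kappa)$ on $Q_2$, $U\ge0$, $\inf_{Q_\Theta}U\le q$. Let $0<A\le\frac14$, let $J\ge1$ be an integer, $s_j=A\mu^j$, $r=2s_J$. Then there are $j\in\{0,\dots,J-1\}$ and a measurable $G\subset K$ such that, with $s=s_j$,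
$$|K\setminus G|\le\big(C_0(q+c_1\kappa/r)\big)^\sigma+J^{-1/2}|K|,\tag{4}$$
and for every $\zeta\in G$ there is $\beta\in[0,1]$ with
$$U\ge\beta\ \text{ on }Q_{2s}(\zeta)\subset Q_2,\qquad\inf_{Q_{\Theta s}(\zeta)}U\le\beta+J^{-1/2}.$$

*Proof.*

**Step 1: nearby low values.** Since $r\le\frac12$, Lemma 4 applies. As $v\le U$, $\inf_{Q_\Theta}v\le q$. By (WH) with $f_0=c_1\kappa/r$ and Chebyshev's inequality, $|\{v>1\}\cap K|\le\int_Kv^\sigma\le(C_0(q+c_1\kappa/r))^\sigma$. Let $G_0=K\cap\{v\le1\}$.

**Step 2: local lower bounds at all scales.** For $\zeta\in K$ put $m_j(\zeta)=\inf_{Q_{2s_j}(\zeta)}U$, $0\le j\le J$. Since $\zeta\in Q_1$ and $2s_j\le\frac12$, the closure of $Q_{2s_j}(\zeta)$ is a compact subset of $Q_2$; $m_j(\zeta)$ is the minimum of $U$ over this closure, and $m_j$ is continuous on $K$ by uniform continuity of $U$ on compact sets. Clearly $0\le m_j\le m_{j+1}$. If $\zeta=(y,t)\in G_0$, there is $|z|<r=2s_J$ with $U(y+z,t)\le v(\zeta)\le1$, and $(y+z,t)\in Q_{2s_J}(\zeta)$; so $m_J(\zeta)\le1$. Hence on $G_0$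
$$\sum_{j=0}^{J-1}(m_{j+1}-m_j)=m_J-m_0\le1.$$

**Step 3: one scale for most points.** Integrating over $G_0$, some $j$ satisfies $\int_{G_0}(m_{j+1}-m_j)\le|K|/J$. By Chebyshev's inequality the set where $m_{j+1}-m_j>J^{-1/2}$ within $G_0$ has measure at most $J^{-1/2}|K|$. Let $G=\{\zeta\in G_0:m_{j+1}-m_j\le J^{-1/2}\}$; this gives (4). For $\zeta\in G$ take $\beta=m_j(\zeta)\in[0,1]$. Then $U\ge\beta$ on $Q_{2s_j}(\zeta)$, and since $2s_{j+1}=\Theta s_j$, $\inf_{Q_{\Theta s_j}(\zeta)}U=m_{j+1}(\zeta)\le\beta+J^{-1/2}$. $\square$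

The pigeonhole is applied to integrals, not point by point, so that the same scale $s$ works for all $\zeta\in G$. This will make a plain Fubini argument possible later.

## Balancing the constants: heights, radii and numbers of scales

Lemma 5 will be applied repeatedly, with height unit $\Delta_k$ at step $k$. The base level may rise by $\Delta_k$ at each step, so we need $\sum\Delta_k$ finite. The measure lost at each step must be summable, so $q_k$ and $J_k^{-1/2}$ must decay geometrically; then $J_k$ grows geometrically and the radius drops by a factor as small as $A_k\mu^{J_k}$. Let $R_k$ bound the radii at step $k$. The threshold there is about $\gamma_0R_k/\Delta_k$, and Lemma 5 needs it much smaller than $r_k=2A_k\mu^{J_k}$. Choosing $A_k=(\gamma_0R_k)^{1/2}$ makes the ratio about $A_k\mu^{-J_k}$ up to factors $2^k$. With $R_{k+1}=R_kA_k$ this reads $\gamma_0R_{k+1}=(\gamma_0R_k)^{3/2}$, so $R_k$ decays doubly exponentially with base $\frac32$. This beats $\mu^{J_k}$ as long as $J_k$ grows more slowly than $(3/2)^k$. We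 will have $J_k\sim(1.21)^k$.

Precisely, for $k=0,1,2,\dots$ let
$$\Delta_k=2^{-k-1},\quad H_k=\sum_{i\ge k}\Delta_i=2^{-k},\quad q_k=q\,(1.1)^{-k},\quad J_k=\lceil4/q_{k+1}^2\rceil,$$
$$R_k=\gamma_0^{(3/2)^k-1},\qquad A_k=\frac{R_{k+1}}{R_k}=\gamma_0^{(3/2)^k/2},$$
$$e_k=|K|^{-1}\big(C_0(1+c_1)q_k\big)^\sigma+J_k^{-1/2}+C_1A_k,\qquad\varepsilon_k=\sum_{i\ge k}e_i,\qquad C_1=\frac na+\frac1{\tau_2-\tau_1}.$$
Then $R_0=1$, $A_k^2=\gamma_0R_k$ and $J_k^{-1/2}\le q_{k+1}/2$.

**Choice of $q$.** The first terms of $e_k$ sum to $|K|^{-1}(C_0(1+c_1)q)^\sigma\sum_k(1.1)^{-\sigma k}$, and the second terms sum to at most $\frac q2\sum_k(1.1)^{-k-1}=5q$. Choose a universal $q\in(0,\frac12]$ so that together they are at most $\frac18$.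

**Choice of $\gamma_0$.** Then choose a universal $\gamma_0\in(0,\frac1{16}]$ such that $C_1\sum_kA_k\le\frac18$ and
$$A_k\le2^{-k}q_k\,\mu^{J_k}\qquad\text{for all }k\ge0.\tag{5}$$
This is possible. Since $(3/2)^k\ge1+k/2$, we have $A_k\le\gamma_0^{1/2+k/4}$, so $\sum_kA_k\le2\gamma_0^{1/2}$ when $\gamma_0\le\frac1{16}$. Taking logarithms, (5) reads
$$\tfrac12(\tfrac32)^k\log\tfrac1{\gamma_0}\ \ge\ \log\tfrac1q+k\log2.2+J_k\log\tfrac1\mu ,$$
and $J_k\le4/q_{k+1}^2+1\le5/q_{k+1}^2\le\frac7{q^2}(1.21)^k$, so the right side is at most $C(q,\mu)(\frac32)^k$; a small $\gamma_0$ works for all $k$ at once.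

With these choices $\varepsilon_0\le\frac14$, $A_k\le A_0=\gamma_0^{1/2}\le\frac14$ and $R_k\le1$.

## From one low value to low values at most earlier points

**Proposition 6.** Let $w\ge0$ be Lipschitz on $Q_2$, $w\in\mathcal S(\gamma_0)$, $\inf_{Q_\Theta}w\le q/2$. Then $|\{w>1\}\cap K|\le\frac14|K|$. (The Lipschitz constant does not enter the conclusion.)

*Proof.* Consider, for $k\ge0$, the statement

> $(S_k)$: if $0<\rho\le R_k$, $Q_{2\rho}(\zeta_0)\subset Q_2$, $b\in\mathbb R$, $w\ge b$ on $Q_{2\rho}(\zeta_0)$ and $\inf_{Q_{\Theta\rho}(\zeta_0)}w\le b+q_k\Delta_k$, then $|\{w>b+H_k\}\cap K_\rho(\zeta_0)|\le\varepsilon_k|K_\rho|$.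

The proposition is contained in $(S_0)$ with $\rho=R_0=1$, $\zeta_0=0$, $b=0$, because $q_0\Delta_0=q/2$, $H_0=1$ and $\varepsilon_0\le\frac14$. We prove $(S_N)$ for one large $N$ and then go down from $N$ to $0$. All $\rho\le R_k$ are allowed because Lemma 5 does not tell us which scale $s_j$ it selects.

**Step 1: $(S_N)$ holds for $N$ large, depending on $w$.** Let $|w(x,t)-w(x',t')|\le L(|x-x'|+|t-t'|)$. The oscillation of $w$ on $Q_{2\rho}(\zeta_0)$ is at most $L(4\rho+4\rho^2)\le8L\rho\le8LR_N$. Hence under the hypotheses of $(S_N)$, on $Q_{2\rho}(\zeta_0)$,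
$$w\le b+q_N\Delta_N+8LR_N\le b+2^{-N-1}+8LR_N .$$
As $R_N$ decays doubly exponentially, $8LR_N\le2^{-N-1}$ for $N$ large, so $w\le b+2^{-N}=b+H_N$ and the set in $(S_N)$ is empty.

From now on $(S_{k+1})$ is assumed, and $\rho,\zeta_0=(y_0,t_0),b$ are as in $(S_k)$.

**Step 2: normalize and apply Lemma 5.** Set
$$U(x,t)=\Delta_k^{-1}\big(w(y_0+\rho x,t_0+\rho^2t)-b\big)\quad\text{on }Q_2 .$$
Then $U\ge0$ and $\inf_{Q_\Theta}U\le q_k$. By Lemma 2, $U\in\mathcal S(\gamma_0\rho/\Delta_k)\subset\mathcal S(\kappa_k)$ with $\kappa_k=\gamma_0R_k/\Delta_k=2^{k+1}A_k^2$. Apply Lemma 5 with $q_k$ in place of $q$, $\kappa=\kappa_k$, $A=A_k\le\frac14$, $J=J_k$, $r=r_k=2A_k\mu^{J_k}$. By (5), $\kappa_k/r_k=2^kA_k\mu^{-J_k}\le q_k$. So we obtain $s=s_j\le A_k$ and $G\subset K$ with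
$$|K\setminus G|\le\big(C_0(1+c_1)q_k\big)^\sigma+J_k^{-1/2}|K|.\tag{6}$$

**Step 3: apply $(S_{k+1})$ around each point of $G$.** Let $\zeta\in G$ with its $\beta\in[0,1]$, let $\zeta'$ be the corresponding point in the original variables, and put $b'=b+\Delta_k\beta$. Lemma 5 says that $w\ge b'$ on $Q_{2\rho s}(\zeta')\subset Q_{2\rho}(\zeta_0)\subset Q_2$. Moreover $\rho s\le R_kA_k=R_{k+1}$ and
$$\inf_{Q_{\Theta\rho s}(\zeta')}w\le b'+\Delta_kJ_k^{-1/2}\le b'+\Delta_k\frac{q_{k+1}}2=b'+q_{k+1}\Delta_{k+1}.$$
So $(S_{k+1})$ gives $|\{w>b'+H_{k+1}\}\cap K_{\rho s}(\zeta')|\le\varepsilon_{k+1}|K_{\rho s}|$. Since $b'+H_{k+1}\le b+\Delta_k+H_{k+1}=b+H_k$, we may replace the level $b'+H_{k+1}$ by $b+H_k$, which does not depend on $\zeta$. In rescaled variables this is the level $H_k/\Delta_k=2$: the set $F=\{U>2\}\subset Q_2$ satisfies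
$$|F\cap(\zeta+K_s)|\le\varepsilon_{k+1}|K_s|\qquad\text{for all }\zeta\in G.\tag{7}$$

**Step 4: average over $\zeta$.** We turn (7) into a bound on $|F\cap K|$. Let
$$K^*=\{(x,t):|x|<a-s,\ \tau_1<t\le\tau_2-s^2\}\subset K ,$$
which is empty if $s\ge a$ or $s^2\ge\tau_2-\tau_1$. If $\eta\in K^*$, then $\eta-K_s\subset K$, because $K_s\subset Q_s=B_s\times(-s^2,0]$ and so subtracting an element of $K_s$ moves the space variable by less than $s$ and the time by an amount in $[0,s^2)$. Hence for $\eta\in K^*$ the set $\{\zeta\in K:\eta-\zeta\in K_s\}$ equals $\eta-K_s$ and has measure $|K_s|$. The scale $s$ is the same for all $\zeta$, so Fubini's theorem and (7) give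
$$|F\cap K^*|\le\int_F\frac{|\{\zeta\in K:\eta-\zeta\in K_s\}|}{|K_s|}\,d\eta=\int_K\frac{|F\cap(\zeta+K_s)|}{|K_s|}\,d\zeta\le\varepsilon_{k+1}|K|+|K\setminus G| ,$$
where the integrand of the last integral is at most $\varepsilon_{k+1}$ on $G$ and at most $1$ on $K\setminus G$.

**Step 5: add the boundary layer.** We have $|K\setminus K^*|\le\big(\frac{ns}a+\frac{s^2}{\tau_2-\tau_1}\big)|K|$. If $K^*$ is not empty, this is $1-(1-x)^n(1-y)\le nx+y$ for $x=s/a$, $y=s^2/(\tau_2-\tau_1)$ in $[0,1]$; if $K^*$ is empty, the right side is at least $|K|$. As $s^2\le s\le A_k$, $|K\setminus K^*|\le C_1A_k|K|$. Together with Step 4 and (6),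
$$|F\cap K|\le\varepsilon_{k+1}|K|+|K\setminus G|+C_1A_k|K|\le(\varepsilon_{k+1}+e_k)|K|=\varepsilon_k|K| .$$
Returning to the original variables (all measures are multiplied by $\rho^{n+2}$) this is $(S_k)$.

Backward induction from $N$ to $0$ gives $(S_0)$. The number $\varepsilon_0\le\frac14$ does not depend on $N$ or $L$. $\square$

## Oscillation decay

**Proposition 7.** Let $\delta_0=q/4$. If $w$ is Lipschitz on $Q_2$, $w,-w\in\mathcal S(\gamma_0)$, and $\operatorname{osc}_{Q_2}w\le3$, then $\operatorname{osc}_{Q_\Theta}w\le3-\delta_0$.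

*Proof.* Let $m=\inf_{Q_2}w$. Both $w-m$ and $3-(w-m)$ are nonnegative, Lipschitz, and in $\mathcal S(\gamma_0)$. Suppose $\operatorname{osc}_{Q_\Theta}w>3-\delta_0$. Since $0\le w-m\le3$, we get $\inf_{Q_\Theta}(w-m)<\delta_0$ and $\sup_{Q_\Theta}(w-m)>3-\delta_0$. So both functions have infimum less than $\delta_0<q/2$ over $Q_\Theta$. Proposition 6 gives
$$|\{w-m>1\}\cap K|\le\tfrac14|K|,\qquad|\{w-m<2\}\cap K|\le\tfrac14|K| .$$
These two sets cover $K$, a contradiction. $\square$

## Proof of Theorem 1

Let $N=\|u\|_{L^\infty}$ and $\omega=1-\delta_0/3$. As $q\le\frac12$, $\omega>\frac12>\mu$, so $\alpha=\log\omega/\log\mu\in(0,1)$, and $\omega=\mu^\alpha$. Put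
$$d_0=\min\Big\{\frac14,\frac{4\gamma_0N}{3\gamma}\Big\},\qquad d_i=d_0\mu^i.$$
Fix $(x_0,t_0)\in B_{1/2}\times[-\frac12,0]$.

**Step 1: geometric decay at $(x_0,t_0)$.** The claim is $\operatorname{osc}_{Q_{d_i}(x_0,t_0)}u\le2N\omega^i$ for all $i\ge0$.

The closure of $Q_{1/4}(x_0,t_0)$ is a compact convex subset of $B_1\times(-1,0]$, so the $C^1$ function $u$ is Lipschitz there. For $i=0$ the claim is clear. If it holds for $i$, put
$$w(x,t)=\frac3{2N\omega^i}\,u\Big(x_0+\frac{d_i}2x,\ t_0+\frac{d_i^2}4t\Big)\quad\text{on }Q_2 .$$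
Then $w$ is Lipschitz and $\operatorname{osc}_{Q_2}w\le3$. By Lemma 2 (parts 2 and 3, with $\rho=d_i/2$, $\Delta=2N\omega^i/3$), $\pm w\in\mathcal S\big(\frac{3\gamma d_i}{4N\omega^i}\big)$. Since $\mu<\omega$, $\frac{d_i}{\omega^i}=d_0(\mu/\omega)^i\le d_0\le\frac{4\gamma_0N}{3\gamma}$, so $\pm w\in\mathcal S(\gamma_0)$ by Lemma 2(1). Proposition 7 gives $\operatorname{osc}_{Q_\Theta}w\le3-\delta_0=3\omega$. As $\Theta d_i/2=d_{i+1}$, this says $\operatorname{osc}_{Q_{d_{i+1}}(x_0,t_0)}u\le2N\omega^{i+1}$.

**Step 2: all radii.** For $0<d\le d_0$ choose $i$ with $d_{i+1}<d\le d_i$. Then $\omega^{i+1}=(d_{i+1}/d_0)^\alpha\le(d/d_0)^\alpha$, and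
$$\operatorname{osc}_{Q_d(x_0,t_0)}u\le2N\omega^{-1}\Big(\frac d{d_0}\Big)^\alpha\le4N\Big(\frac d{d_0}\Big)^\alpha .$$

**Step 3: two points.** Take two points of $B_{1/2}\times[-\frac12,0]$ with $t_1\le t_2$ and $d=\max\{|x_1-x_2|,|t_1-t_2|^{1/2}\}>0$. Then $(x_1,t_1)\in Q_{2d}(x_2,t_2)$. If $2d\le d_0$, Step 2 at $(x_2,t_2)$ gives $|u(x_1,t_1)-u(x_2,t_2)|\le4N(2d/d_0)^\alpha$. Otherwise the difference is at most $2N\le2N(2d/d_0)^\alpha$. Finally $1/d_0\le4+\frac{3\gamma}{4\gamma_0N}\le C(1+\gamma/N)$ with a universal $C$, and Theorem 1 follows. $\blacksquare$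

## Continuous functions with $\pm u\in\mathcal S(\gamma)$

The equation entered the proof only through $\mathcal S(\gamma)$, and classical regularity only through the Lipschitz hypothesis in Propositions 6 and 7. The latter can be removed.

**Proposition 8.** The estimate of Theorem 1 holds for every bounded continuous $u\not\equiv0$ on $B_1\times(-1,0]$ with $u,-u\in\mathcal S(\gamma)$. For classical $u$ it suffices that
$$u_t\ge\mathcal M^-(D^2u)-\gamma\quad\text{where }|\nabla u|\ge\gamma\text{ or }u_t\le-\gamma,\tag{8}$$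
$$u_t\le\mathcal M^+(D^2u)+\gamma\quad\text{where }|\nabla u|\ge\gamma\text{ or }u_t\ge\gamma.\tag{9}$$

*Proof.*

**Step 1: the classical criterion.** If $u-\varphi$ has an interior local minimum at a point where $|\nabla\varphi|\ge\gamma$ or $\varphi_t\le-\gamma$, then (8) gives $\varphi_t=u_t\ge\mathcal M^-(D^2u)-\gamma\ge\mathcal M^-(D^2\varphi)-\gamma$. So $u\in\mathcal S(\gamma)$. Condition (9) is (8) for $-u$, because $\mathcal M^-(-D^2u)=-\mathcal M^+(D^2u)$.

**Step 2: what has to be shown.** It suffices to prove the following: if $w\ge0$ is continuous on $\overline B_2\times[-4,0]$, $w\in\mathcal S(\gamma_0)$ on $Q_2$, and $\inf_{Q_\Theta}w<q/2$, then $|\{w>1\}\cap K|\le\frac14|K|$. Given this, Proposition 7 holds for functions that are continuous on $\overline B_2\times[-4,0]$ instead of Lipschitz, with the same proof. The proof of Theorem 1 goes through too, since the closures of the cylinders $Q_{d_i}(x_0,t_0)$ lie in $B_1\times(-1,0]$.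

**Step 3: Lipschitz approximation.** Let $\varrho\in(0,1)$, $\eta=1-\varrho^2$, $\delta>0$, and
$$w_\delta(P)=\min_{P'\in\overline B_2\times[-4,0]}\Big[w(P')+\frac{|P-P'|^2}{2\delta}\Big],\qquad W(x,t)=w_\delta(\varrho x,\varrho^2t-\eta)\ \text{ on }Q_2 .$$
The points $(\varrho x,\varrho^2t-\eta)$, $(x,t)\in Q_2$, lie in $Z=\overline B_{2\varrho}\times[-1-3\varrho^2,-\eta]$, because $-4\varrho^2-\eta=-1-3\varrho^2$. This $Z$ is a compact subset of $B_2\times(-4,0)$. A minimizer $P'$ for $w_\delta(P)$ satisfies $w(P')+\frac{|P-P'|^2}{2\delta}\le w(P)$, so $|P-P'|^2\le2\delta\operatorname{osc}w$. Hence for $\delta\le\delta(\varrho)$ the minimizers lie in $B_2\times(-4,0)$ for all $P$ near $Z$.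

**Step 4: $W$ satisfies the hypotheses of Proposition 6.** Let $\varphi$ touch $w_\delta$ from below at such a $P$, with $\varphi(P)=w_\delta(P)$, and let $P'$ be a minimizer. For $X$ near $P$ we have $\varphi(X)\le w_\delta(X)\le w(X+P'-P)+\frac{|P-P'|^2}{2\delta}$, with equality at $X=P$. So $\varphi(\cdot+P-P')$, up to an additive constant, touches $w$ from below at the interior point $P'$, with the derivatives of $\varphi$ at $P$. Hence $w_\delta\in\mathcal S(\gamma_0)$ near $Z$, and $W\in\mathcal S(\varrho\gamma_0)\subset\mathcal S(\gamma_0)$ by Lemma 2 (with $\rho=\varrho$, $\Delta=1$, base point $(0,-\eta)$). Also $W\ge0$, and $W$ is Lipschitz because the functions $P\mapsto|P-P'|^2/(2\delta)$ are Lipschitz on bounded sets uniformly in $P'$.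

**Step 5: pass to the limit.** Choose a sequence with $\varrho\to1$, $\delta\le\delta(\varrho)$, $\delta\to0$. Since $w$ is uniformly continuous and minimizers satisfy $|P-P'|^2\le2\delta\operatorname{osc}w$, $w_\delta\to w$ uniformly, and so $W\to w$ pointwise on $Q_2$. Some point of $Q_\Theta$ has $w<q/2$, so eventually $\inf_{Q_\Theta}W\le q/2$, and Proposition 6 gives $|\{W>1\}\cap K|\le\frac14|K|$. Since $1_{\{w>1\}}\le\liminf1_{\{W>1\}}$, Fatou's lemma gives $|\{w>1\}\cap K|\le\frac14|K|$. $\blacksquare$

## Sharpness of the factor $(1+\gamma/\|u\|_{L^\infty})^\alpha$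

**Proposition 9.** The factor $(1+\gamma/\|u\|_{L^\infty})^\alpha$ in Theorem 1 is optimal up to a multiplicative constant.

*Proof.* Let $N>0$ and $\gamma\ge2\pi N$, and take $u(x,t)=N\sin\big(\frac{\gamma x_1}{2N}\big)$. Then $|\nabla u|\le\gamma/2<\gamma$ and $u_t=0$, so no equation is imposed. The point $\frac{\pi N}\gamma e_1$ has norm at most $\frac12$, and $u=N$ there, so $\|u\|_{L^\infty}=N$. The difference of $u$ between $0$ and points of $B_{1/2}$ approaching $\frac{\pi N}\gamma e_1$ tends to $N$, so the $\alpha$-Hölder seminorm is at least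
$$N\Big(\frac\gamma{\pi N}\Big)^\alpha\ge(2\pi)^{-\alpha}N\Big(1+\frac\gamma N\Big)^\alpha ,$$
where we used $1+\frac\gamma N\le\frac{2\gamma}N$.

For $\gamma\le2\pi N$ the factor lies between $1$ and $1+2\pi$. There $u=Nx_1$, which satisfies $u_t=0=a_{ij}\partial_{ij}u$ everywhere and has $\|u\|_{L^\infty}=N$, shows that the constant cannot be smaller than a fixed multiple of $N$: the points $\pm\theta e_1$ with $\theta\uparrow\frac12$ have differences tending to $N$ at distances less than $1$. $\blacksquare$

## Each condition on the derivatives is needed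

**Proposition 10.** In the classical formulation (8)–(9), none of the conditions "$|\nabla u|\ge\gamma$", "$u_t\le-\gamma$", "$u_t\ge\gamma$" can be removed. In particular, the alternative "$|u_t|\ge\gamma$" in the conjecture cannot be dropped.

*Proof.* In each case we give functions $u_k$ with $\|u_k\|_{L^\infty}=1$ on which the reduced conditions impose nothing, but which satisfy no Hölder estimate uniform in $k$.

Remove "$|\nabla u|\ge\gamma$" from both conditions. Take $u_k=\sin(kx_1)$, $k\ge4$. Here $\partial_tu_k=0$, so nothing is imposed, and $u_k$ changes by $1$ between $x=0$ and $x=\frac\pi{2k}e_1$.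

Remove "$u_t\le-\gamma$" from (8). Take
$$u_k=-\frac{\tanh\big(k(t+\frac14)\big)}{\tanh(3k/4)},\qquad k\ge4 .$$
The supremum of $|\tanh(k(t+\frac14))|$ over $t\in(-1,0]$ is $\tanh(3k/4)$, so $\|u_k\|_{L^\infty}=1$. Here $\nabla u_k=0$ and $\partial_tu_k<0$, so neither the reduced (8) nor (9) imposes anything. Between $t=-\frac14$ and $t=-\frac14+\frac1k$, both in $[-\frac12,0]$, $u_k$ changes by at least $\tanh1$.

Remove "$u_t\ge\gamma$" from (9). Take $-u_k$ with the same $u_k$: its gradient is $0$ and its time derivative is positive, so nothing is imposed.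

If "$|u_t|\ge\gamma$" is dropped in (2), the functions of the last two cases satisfy the remaining hypothesis trivially, since $\nabla u_k=0$. $\blacksquare$
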